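# A closed set without nearest points in a renormed reflexive space

## The region below the graph of $|s|$

Work in the Euclidean plane and let
$$A=\{(s,t)\in\mathbb R^2:\ t\le |s|\}=\{t\le s\}\cup\{t\le -s\}.$$
This is a closed set, and its boundary is the graph of $|s|$. Which boundary points are nearest points in $A$ to some point outside $A$?

Take $(s,s)$ with $s>0$, and move off perpendicularly to the point $(s-\varepsilon,s+\varepsilon)$ with $0<\varepsilon<s$. Its distance to the half-plane $\{t\le s\}$ is $\sqrt2\,\varepsilon$, reached at $(s,s)$. Its distance to $\{t\le -s\}$ is $\sqrt2\,s>\sqrt2\,\varepsilon$. So $(s,s)$ is its nearest point in $A$. By symmetry, every boundary point other than the corner is a nearest point.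

Now the corner. Let $(s_0,t_0)\notin A$, so $t_0>|s_0|$, and assume $s_0\ge0$ by symmetry. The orthogonal projection onto the line $t=s$ is a point of $A$ at distance $(t_0-s_0)/\sqrt2$, and
$$\tfrac12(t_0-s_0)^2\le\tfrac12(t_0^2+s_0^2)<t_0^2+s_0^2 .$$
So $(0,0)$ is not nearest to $(s_0,t_0)$. The corner is never a nearest point.

One boundary point is lost, but those that remain are dense in the boundary. How much worse can it get, in other spaces and for wilder sets?

Throughout, $X$ is a real Banach space with a norm $\|\cdot\|$, and $A\subset X$ is closed with $\emptyset\ne A\ne X$. Write $d_A(x)=\inf_{a\in A}\|x-a\|$. Since $A$ is closed, $d_A(x)>0$ for $x\notin A$. Since $X$ is connected, $\partial A\ne\emptyset$.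

**Definition.** A point $a\in\partial A$ *admits a proximal normal* if there is $x\in X\setminus A$ with $\|x-a\|=d_A(x)$.

If $a\in A$ is nearest to $x\notin A$, then automatically $a\in\partial A$: points of the segment from $a$ to $x$ other than $a$ are strictly closer to $x$, so they lie outside $A$, and some of them are arbitrarily close to $a$. The next lemma says a little more. In the example it is the remark that $\varepsilon$ could be taken as small as we like.

**Lemma 1.** Let $a\in A$ be nearest to $x\notin A$, let $d=\|x-a\|$, $0<\theta\le1$ and $x_\theta=a+\theta(x-a)$. Then $x_\theta\notin A$, and $a$ is nearest in $A$ to $x_\theta$, at distance $\theta d$.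

*Proof.* We have $\|x-x_\theta\|=(1-\theta)d$, so the open ball of radius $\theta d$ about $x_\theta$ lies in the open ball of radius $d$ about $x$, which misses $A$. The smaller ball contains $x_\theta$, so $x_\theta\notin A$. It misses $A$, so $d_A(x_\theta)\ge\theta d=\|x_\theta-a\|$. $\square$

In finite dimensions the plane example shows the worst that can happen.

**Proposition 2.** Let $\dim X<\infty$, with any norm, and let $A\subset X$ be closed with $\emptyset\ne A\ne X$. Then the points of $\partial A$ that admit a proximal normal are dense in $\partial A$.

*Proof.* Let $a\in\partial A$ and choose $x_k\notin A$ with $x_k\to a$. By compactness of closed balls, $x_k$ has a nearest point $a_k\in A$. It lies in $\partial A$ and admits a proximal normal, and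
$$\|a_k-a\|\le\|a_k-x_k\|+\|x_k-a\|\le2\|x_k-a\|\to0,$$
because $\|a_k-x_k\|=d_A(x_k)\le\|x_k-a\|$. $\square$

Only the existence of nearest points used the dimension. In $\ell_2$ it can fail for a single outside point: let $a_n=(1+\frac1n)e_n$ and $A=\{a_n:n\ge1\}$. Distinct points of $A$ are more than $\sqrt2$ apart, so $A$ is closed. The origin has distance $1$ to $A$ and no nearest point. But this is no disaster. If $0<|x-a_n|<\frac12$, then every other $a_m$ has distance greater than $\sqrt2-\frac12>\frac12$ from $x$, so $a_n$ is nearest to $x$. Every point of $A=\partial A$ admits a proximal normal.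

Outside reflexive spaces there is a disaster, and it is a linear one.

**Proposition 3.** Let $\phi\in X^*$ be a functional that does not attain its norm: $|\phi(u)|<\|\phi\|\,\|u\|$ for all $u\ne0$. Let $H=\ker\phi$. Then no point of $\partial H$ admits a proximal normal.

*Proof.* First we compute $d_H(x)=|\phi(x)|/\|\phi\|$. For $a\in H$ we have $|\phi(x)|=|\phi(x-a)|\le\|\phi\|\,\|x-a\|$, which gives "$\ge$". For "$\le$", let $0<\varepsilon<\|\phi\|$ and take a unit vector $u$ with $\phi(u)>\|\phi\|-\varepsilon$. The point $a=x-\frac{\phi(x)}{\phi(u)}u$ lies in $H$, and $\|x-a\|=|\phi(x)|/\phi(u)<|\phi(x)|/(\|\phi\|-\varepsilon)$ if $\phi(x)\neq 0$ (for $\phi(x)=0$ there is nothing to show). Let $\varepsilon\to0$. Now if $a\in H$ were nearest to some $x\notin H$, then $|\phi(x-a)|=|\phi(x)|=\|\phi\|\,\|x-a\|$ with $x-a\ne0$, contrary to the hypothesis. $\square$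

For example, on $\ell_1$ the functional $\phi(x)=\sum_n(1-\frac1n)x_n$ has norm $1$ and satisfies $|\phi(x)|<\|x\|_1$ for $x\ne0$. James' theorem says that $X$ is reflexive if and only if every $\phi\in X^*$ attains its norm. So reflexivity is exactly what excludes this linear obstruction, and the following question remains. It is Question 5 of "CARMA OANT SEMINAR", https://carmamaths.org/jon/best-approx-talk.pdf.

**Question.** Does every closed set in a reflexive Banach space admit proximal normals at a dense set of boundary points?

## Minimizing sequences and weak limits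

Recall that in a reflexive space bounded closed convex sets are weakly compact, and bounded sequences have weakly convergent subsequences. It is natural to repeat the proof of Proposition 2 with weak compactness. Given $x\notin A$, take $a_n\in A$ with $\|x-a_n\|\to d_A(x)$ and pass to a subsequence with $a_n\to a$ weakly. The norm is weakly lower semicontinuous, so $\|x-a\|\le d_A(x)$. If $a\in A$, we are done. In particular, if $A$ is weakly closed (for instance convex), nearest points exist.

The argument stops exactly here: $A$ is only norm closed, so $a$ need not belong to $A$. In the example $a_n=(1+\frac1n)e_n$, $x=0$, the weak limit is $0\notin A$.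

One can ask for a norm in which weak convergence is often norm convergence.

**Definition.** A norm is *Kadec–Klee* if $x_n\to x$ weakly and $\|x_n\|\to\|x\|$ together imply $\|x_n-x\|\to0$.

A Hilbert norm is Kadec–Klee: $|x_n-x|^2=|x_n|^2-2\langle x_n,x\rangle+|x|^2\to0$. The Lau–Konyagin theorem (see Borwein–Fitzpatrick, *Canad. J. Math.* 41 (1989)) says that in a reflexive space with Kadec–Klee norm, for every closed $A$, nearest points exist for a dense set of $x\notin A$. Picking the $x_k$ in the proof of Proposition 2 from this dense set, we get density of proximal normals in $\partial A$.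

So a counterexample cannot live in $\ell_2$ with its own norm; the norm has to be changed. Two norms on $X$ are *equivalent* if each is bounded by a constant multiple of the other. Equivalent norms have the same open sets, the same dual space as a set and the same weak topology, but not the same nearest points.

## Statements, and the passage from sets to functions

The answer to the question is no, in the strongest way.

**Theorem 4.** Let $(X,|\cdot|)$ be an infinite-dimensional reflexive real Banach space and $\delta>0$. There are a norm $\|\cdot\|$ on $X$ with $(1+\delta)^{-1}|x|\le\|x\|\le|x|$ for all $x\in X$, and a bounded Lipschitz function $f:X\to[0,\infty)$, such that $f$ does not attain its supremum on any closed $\|\cdot\|$-ball of positive radius. Moreover $f(0)=0$ and $f\not\equiv0$.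

**Corollary 5.** With $X,\|\cdot\|,f$ as in Theorem 4, let $0<r\le f(p)$ for some $p\in X$ and put $A=\{f\ge r\}$. Then $A$ is closed, $\emptyset\ne A\ne X$, and no $x\in X\setminus A$ has a $\|\cdot\|$-nearest point in $A$. So no point of $\partial A$ admits a proximal normal, while $\partial A\neq\emptyset$.

**Theorem 6.** For a real Banach space $X\ne\{0\}$ the following are equivalent:

1. $\dim X<\infty$;
2. for every equivalent norm and every closed $A$ with $\emptyset\ne A\ne X$, the points of $\partial A$ admitting a proximal normal are dense in $\partial A$;
3. for every equivalent norm and every closed $A$ with $\emptyset\ne A\ne X$, at least one point of $\partial A$ admits a proximal normal.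

*Proof of Corollary 5 from Theorem 4.* The set $A$ is closed because $f$ is continuous; $p\in A$, and $0\notin A$ because $f(0)=0<r$. Suppose $x\notin A$, $d=d_A(x)>0$, and $a\in A$ satisfies $\|x-a\|=d$. The open ball of radius $d$ about $x$ misses $A$, so $f<r$ there. By continuity $f\le r$ on the closed ball. But $a$ lies in the closed ball and $f(a)\ge r$. So $f$ attains its maximum over this closed ball at $a$, contradicting Theorem 4. $\square$

So we now look for a norm and a function such that, inside any ball, every point can be improved to a point of larger $f$.

## One layer of coordinates in $\ell_2$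

Let $|\cdot|$ be the norm of $\ell_2$, $B$ its unit ball, and let $\eta>0$, $\kappa=\frac12\eta$. A function whose supremum is hard to attain is
$$f_1(y)=\max\Big\{0,\ \sup_{n\ge1}\big[\kappa(1-2^{-n})-(\eta-y_n)^+\big]\Big\},\qquad s^+=\max(s,0).$$
It rewards the coordinate number $n$ for reaching the threshold $\eta$, with a reward $\kappa(1-2^{-n})$ that increases with $n$ but never reaches $\kappa$. For a fixed $y$ only finitely many $n$ have $y_n>\eta/2$. All other $n$ contribute at most $\kappa(1-2^{-n})-\frac12\eta<0$. So $f_1(y)$ is a maximum of finitely many numbers below $\kappa$, and $f_1(y)<\kappa$. To improve on $y$, we would push a coordinate $y_m$ with $m$ huge above $\eta$.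

In the Hilbert ball this push is not allowed: if $|y-y_0|=t$ and $s>0$, then
$$|y+se_m-y_0|^2=t^2+2s(y-y_0)_m+s^2\to t^2+s^2>t^2 .$$
We therefore build room for the push into the unit ball. Let $\delta>0$ and
$$W_1=\Big\{w\in\ell_2:\sum_n|w_n|\le1\Big\},\qquad K_1=\delta W_1+B .$$
The set $W_1$ is convex, symmetric and closed in $\ell_2$, and it contains every $\pm e_m$. Both $W_1$ and $B$ are weakly compact, so $K_1$ is weakly compact, hence closed; since $B\subset K_1\subset(1+\delta)B$, it is the unit ball of an equivalent norm.

Consider a ball $y_0+tK_1$ with $t\delta>\eta$ and any $y$ in it. Write $(y_0-y)/t=\delta w+\beta$ with $w\in W_1$, $\beta\in B$. Leave $\beta$ alone, throw $w$ away, and put $-e_m$ in its place: the point $z_m=y_0-t(-\delta e_m+\beta)$ is again in the ball. Its $m$-th coordinate is $t\delta+(y_0-t\beta)_m\to t\delta>\eta$. So for large $m$ we have $f_1(z_m)\ge\kappa(1-2^{-m})$, which tends to $\kappa>f_1(y)$. Hence $f_1$ attains its supremum on no ball of radius $t>\eta/\delta$.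

For small balls this breaks down. If $t\le\eta/(2(1+\delta))$, every $y\in tK_1$ has $|y|\le\eta/2$, all brackets in $f_1$ are negative, and $f_1\equiv0$ on $tK_1$; the supremum is attained everywhere. And by Lemma 1 the small balls are the ones that matter: if some outside point has a nearest point in $A$, then so do outside points at arbitrarily small distance from $A$.

The fault is not only in $f_1$: with $K_1$ no function works.

**Remark.** The norm with unit ball $K_1$ is Kadec–Klee. So by the Lau–Konyagin theorem and the argument for Corollary 5, no nonconstant continuous function fails to attain its supremum on all of its balls. (If $g$ were such a function and $\inf g<r\le g(p)$, the set $\{g\ge r\}$ would have no nearest points.) To check the Kadec–Klee property, let $h_k\to h$ weakly with norms converging to the norm of $h$. If $h=0$ there is nothing to show; otherwise, after scaling, all norms are $1$. Write $h_k=\delta w_k+\beta_k$, and along a subsequence $w_k\to w\in W_1$, $\beta_k\to\beta\in B$ weakly, so $h=\delta w+\beta$. Let $u\ne0$ in $\ell_2$ support $K_1$ at $h$: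
$$\langle u,h\rangle=\max_{K_1}\langle u,\cdot\rangle=\delta\|u\|_\infty+|u|.$$
Then $\langle u,\beta\rangle=|u|$ and $\langle u,w\rangle=\|u\|_\infty>0$. The first gives $|\beta|=1$, so $|\beta_k|\to1$ and $\beta_k\to\beta$ in norm. The second gives $\sum_n|w_n|=1$. Since $w_k\to w$ coordinatewise and $\sum_n|(w_k)_n|\le1$, for every $N$ we get
$$\limsup_k\sum_{n>N}|(w_k)_n|\le1-\sum_{n\le N}|w_n|=\sum_{n>N}|w_n|,$$
so $w_k\to w$ in $\ell_1$, hence in $\ell_2$. Thus $h_k\to h$ in norm along a subsequence. The same applies to every subsequence, so $h_k\to h$ in norm.

## Many layers, and what the swap must preserve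

For small balls we want a sequence of layers $j=1,2,\dots$, each with its own infinite family of coordinates $(j,n)$, $n\ge1$, its own threshold $\eta_j$ and its own room $\omega_j$ in the unit ball. Layer $l$ handles balls of radius $t$ with $t\delta\omega_l>\eta_l$. If $\eta_l/\omega_l\to0$, every $t>0$ is handled by some layer. The function will be a sum $f=\sum_jf_j$ of one-layer functions.

There is one difficulty. In the one-layer swap we discarded $w$ completely. If we do that in order to raise $f_l$, then the coordinates of $w$ in the other layers are lost too, and the other $f_j$ may drop. So $W$ must be rich enough for the following exchange: *for finitely many layers $j\ne l$, keep one chosen coordinate of $w$ in each; in layer $l$ put $-\omega_l$ in position $m$; delete everything else.* One coordinate per layer will be enough, because at a given $y$ the value $f_j(y)$ is determined by one best coordinate. Only finitely many layers are preserved, but the layers beyond $L$ contribute at most $\sum_{j>L}\sup f_j$, and this is as small as we like compared with the definite gain in layer $l$.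

We now carry this out in a general infinite-dimensional reflexive space $(X,|\cdot|)$, with closed unit ball $B_X$, dual norm also written $|\cdot|$, and a fixed $\delta>0$.

## A doubly indexed biorthogonal system

This section replaces the unit vectors of $\ell_2(\mathbb N\times\mathbb N)$, where $\mathbb N=\{1,2,\dots\}$. What the swap used is that coordinates are independent of each other, bounded, and tend to $0$ at each fixed vector.

Recall that a sequence $(g_i)$ in a Banach space is *basic* if every $g$ in $G=\overline{\mathrm{span}}(g_i)$ has a unique expansion $g=\sum_ig_i^\#(g)g_i$. The unit vectors of $\ell_2$ or of $\ell_1$ are examples. The partial sum projections $P_k$ on $G$ are then bounded, with $C=\sup_k\|P_k\|<\infty$. If $|g_i|=1$ for all $i$, then $|g_i^\#(g)|=|(P_i-P_{i-1})g|\le2C|g|$ (with $P_0=0$), so the coordinate functionals are uniformly bounded. Mazur's theorem: every infinite-dimensional Banach space contains a normalized basic sequence.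

**Lemma 7.** There are $e_{j,n}\in X$, $e^*_{j,n}\in X^*$ $(j,n\in\mathbb N)$ and $M<\infty$ such that $e^*_{j,n}(e_{i,m})=1$ if $(j,n)=(i,m)$ and $0$ otherwise, $|e_{j,n}|\le1$, $|e^*_{j,n}|\le M$, and
$$\lim_{n\to\infty}e^*_{j,n}(y)=0\qquad\text{for every }j\text{ and every }y\in X. \tag{1}$$

*Proof.* For $X=\ell_2(\mathbb N\times\mathbb N)$ take the standard basis, with $M=1$. In general, we start in the dual, so that the functionals are the weakly null objects.

**Step 1.** *A weakly null sequence of functionals.* The space $X^*$ is infinite-dimensional, so it contains a normalized basic sequence $(g_i)$; let $G$ and $g_i^\#\in G^*$ be as above. Let $g$ be a weak cluster point of $(g_i)$ in $X^*$. The subspace $G$ is norm closed and convex, hence weakly closed, so $g\in G$. By weak continuity of $g_k^\#$ on $G$, the number $g_k^\#(g)$ is a cluster point of the sequence $(g_k^\#(g_i))_i$, which is $0$ for $i>k$. Hence $g_k^\#(g)=0$ for all $k$, and $g=0$ by its expansion. Since $X^*$ is reflexive, $B_{X^*}$ is weakly compact, and a sequence in a compact set whose only cluster point is $0$ converges to $0$. So $g_i\to0$ weakly; in particular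 $g_i(y)\to0$ for all $y\in X$.

**Step 2.** *Vectors dual to these functionals.* Extend $g_i^\#$ by Hahn–Banach to an element of $X^{**}$ with the same norm. By reflexivity it is evaluation at some $x_i\in X$. Thus $g_k(x_i)=g_i^\#(g_k)$ is $1$ if $k=i$ and $0$ otherwise, and $M:=\sup_i|x_i|<\infty$. Also $M\ge1$, because $1=g_i(x_i)\le|x_i|$.

**Step 3.** *Normalization and double indexing.* Put $e_i=x_i/M$ and $e_i^*=Mg_i$, so that $|e_i|\le1$, $|e_i^*|=M$, and biorthogonality is preserved. Reindex by a bijection between $\mathbb N$ and $\mathbb N\times\mathbb N$. For fixed $j$, the single index that corresponds to $(j,n)$ tends to $\infty$ as $n\to\infty$, since the bijection is injective. So Step 1 gives (1). $\square$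

From now on write $y_{j,n}=e^*_{j,n}(y)$.

## The unit ball $K=\delta W+B_X$

This section builds the norm. The set $V$ below consists exactly of the vectors needed for the exchange: finitely many layers, one coordinate per layer, with independent coefficients. Put $\omega_j=2^{-j}$, so $\sum_j\omega_j=1$, and
$$V=\Big\{\sum_{j=1}^kx_je_{j,b_j}:\ k\in\mathbb N,\ b_j\in\mathbb N,\ |x_j|\le\omega_j\Big\},\qquad W=\overline{\mathrm{conv}}\,V,\qquad K=\delta W+B_X .$$

**Lemma 8.** (i) For all $w\in W$ and $j,n\in\mathbb N$,
$$|e^*_{j,n}(w)|\le\omega_j . \tag{2}$$
(ii) $K$ is the closed unit ball of a norm $\|\cdot\|$ with $(1+\delta)^{-1}|x|\le\|x\|\le|x|$ for all $x\in X$.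

*Proof.* (i) On the element $\sum_{i\le k}x_ie_{i,b_i}$ of $V$, the functional $e^*_{j,n}$ takes the value $x_j$ if $j\le k$ and $b_j=n$, and $0$ otherwise. So $|e^*_{j,n}|\le\omega_j$ on $V$. The set where this inequality holds is closed and convex, so it contains $W$.

(ii) We have $V=-V$, and $V\subset B_X$ since $\sum_j\omega_j|e_{j,b_j}|\le1$. Hence $W$ is a closed convex symmetric subset of $B_X$, and $0\in W$. Both $W$ and $B_X$ are weakly compact by reflexivity, so $K$, the image of $W\times B_X$ under the weakly continuous map $(w,\beta)\mapsto\delta w+\beta$, is weakly compact, hence closed. It is convex and symmetric, and $B_X\subset K\subset(1+\delta)B_X$. So its Minkowski functional $\|x\|=\inf\{s>0:x\in sK\}$ is a norm with the stated bounds, and because $K$ is closed, its closed unit ball is $K$. $\square$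

**Example.** In $\ell_2(\mathbb N\times\mathbb N)$ with the standard basis,
$$W=\Big\{w:\ \sum_n|w_{j,n}|\le2^{-j}\ \text{ for every }j\Big\}.$$
The right-hand set is closed and convex and contains $V$. Conversely, truncating $w$ to finitely many coordinates approximates it in norm within the set, so let $w$ be supported in finitely many coordinates, in layers $1,\dots,k$. In each layer $j\le k$ its part is a convex combination $\sum_ip_{j,i}v_{j,i}$ of vectors $v_{j,i}$ of the form $\pm2^{-j}e_{j,n}$. Multiplying out, $w=\sum_{i_1,\dots,i_k}p_{1,i_1}\cdots p_{k,i_k}\,(v_{1,i_1}+\dots+v_{k,i_k})$ is a convex combination of elements of $V$.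

The new norm is not Kadec–Klee in this case. Let $h_m=(1+\frac\delta2)e_{1,1}+\frac\delta4e_{2,m}$ and $h=(1+\frac\delta2)e_{1,1}$. Both lie in $K$: take $\beta=e_{1,1}$, and $w=\frac12e_{1,1}+\frac14e_{2,m}$ or $w=\frac12e_{1,1}$. The functional $e^*_{1,1}$ is at most $1+\frac\delta2$ on $K$ by (2), and it takes this value at $h_m$ and $h$. So $\|h_m\|=\|h\|=1$ and $h_m\to h$ weakly, but $|h_m-h|=\frac\delta4$ for all $m$. The room in layer 2 is free, whatever layer 1 does.

## The function $f=\sum_jf_j$

This section defines $f$ and records its elementary properties. Put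
$$\eta_j=4^{-j},\qquad\lambda_j=2^{-j},\qquad\kappa_j=\tfrac12\lambda_j\eta_j=\tfrac12\,8^{-j},$$
and for $y\in X$
$$\varphi_{j,n}(y)=\kappa_j(1-2^{-n})-\lambda_j(\eta_j-y_{j,n})^+,\qquad f_j(y)=\max\Big\{0,\ \sup_{n\ge1}\varphi_{j,n}(y)\Big\},\qquad f=\sum_{j\ge1}f_j .$$
The number $\eta_j$ is the threshold in layer $j$. The weight $\lambda_j$ makes the sum Lipschitz. The reward bound $\kappa_j$ is so small that a coordinate below half its threshold earns nothing.

**Lemma 9.** (i) For every $y$ and $j$ we have $0\le f_j(y)<\kappa_j$, and either $f_j(y)=0$ or $f_j(y)=\varphi_{j,n}(y)$ for some $n$.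
(ii) $f$ is bounded, nonnegative and Lipschitz.
(iii) $f(0)=0$, and $f(p)>0$ for $p=\eta_1e_{1,1}$.

*Proof.* (i) The purpose is to see that the supremum over $n$ is really a finite maximum. By (1) the set $N_j=\{n\in\mathbb N:y_{j,n}>\eta_j/2\}$ is finite. If $n\notin N_j$, then $(\eta_j-y_{j,n})^+\ge\eta_j/2$, so
$$\varphi_{j,n}(y)\le\kappa_j(1-2^{-n})-\tfrac12\lambda_j\eta_j=-2^{-n}\kappa_j<0 .$$
Thus $f_j(y)$ is the maximum of $0$ and the finitely many numbers $\varphi_{j,n}(y)$, $n\in N_j$, all of which are less than $\kappa_j$.

(ii) By (i), $0\le f\le\sum_j\kappa_j<\infty$. Each $\varphi_{j,n}$ is $\lambda_jM$-Lipschitz for $|\cdot|$, because $|e^*_{j,n}|\le M$ and $s\mapsto(\eta_j-s)^+$ is $1$-Lipschitz. A finite supremum of $\lambda_jM$-Lipschitz functions is $\lambda_jM$-Lipschitz, so $f_j$ is. Summing and using $\sum_j\lambda_j=1$, the function $f$ is $M$-Lipschitz for $|\cdot|$, hence $(1+\delta)M$-Lipschitz for $\|\cdot\|$.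

(iii) We have $\varphi_{j,n}(0)=\kappa_j(1-2^{-n})-\lambda_j\eta_j<0$ for all $j,n$, so $f(0)=0$. By biorthogonality $p_{1,1}=\eta_1$, so $f(p)\ge\varphi_{1,1}(p)=\frac12\kappa_1>0$. $\square$

**Example.** Let $y=se_{1,1}$ with $s\ge0$. All coordinates except $y_{1,1}=s$ are $0$ and earn nothing, so
$$f(se_{1,1})=\max\big\{0,\ \tfrac1{32}-\tfrac12(\tfrac14-s)^+\big\}.$$
This is $0$ up to $s=\frac3{16}$, rises linearly, and stays at $\frac1{32}$ from $s=\frac14$ on. Along this ray the maximum is attained; off the ray one does better, by raising $y_{1,m}$ above $\frac14$ for some $m\ge2$.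

## No maximum on a ball

We now prove Theorem 4. The norm is that of Lemma 8, the function that of Lemma 9. It remains to show that $f$ attains its supremum on no ball. Let $y_0\in X$, $t>0$, and let $y\in y_0+tK$ be arbitrary. We find $z\in y_0+tK$ with $f(z)>f(y)$.

**Step 1: choose the layer to improve.** We need a layer in which the room in this ball exceeds the threshold. Since $\eta_l/\omega_l=2^{-l}\to0$, fix $l$ with
$$\eta_l<t\delta\omega_l. \tag{3}$$
By Lemma 9(i) the possible gain in this layer, $g:=\kappa_l-f_l(y)$, is strictly positive.

**Step 2: choose the layers to preserve.** We need the layers that are not preserved to be worth less than the gain. Since $\sum_j\kappa_j<\infty$, fix $L\ge l$ with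
$$\sum_{j>L}\kappa_j<\tfrac12g. \tag{4}$$
For each $j\le L$ with $j\ne l$, record one best coordinate: if $f_j(y)>0$, let $c_j\in\mathbb N$ be an index with $f_j(y)=\varphi_{j,c_j}(y)$, which exists by Lemma 9(i); if $f_j(y)=0$, put $c_j=0$. Let $J=\{j\le L:\ j\ne l,\ c_j\ge1\}$.

**Step 3: make the exchange.** Here we construct the competitors and check that they stay in the ball. Since $K$ is symmetric, $(y_0-y)/t\in K$; write
$$\frac{y_0-y}t=\delta w+\beta,\qquad w\in W,\ \beta\in B_X .$$
For $m\in\mathbb N$ put
$$w_m=\sum_{j\in J}e^*_{j,c_j}(w)\,e_{j,c_j}-\omega_le_{l,m},\qquad z_m=y_0-t(\delta w_m+\beta).$$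
The vector $w_m$ has at most one coordinate in each of the layers $1,\dots,L$ and none beyond. Its coefficients satisfy $|e^*_{j,c_j}(w)|\le\omega_j$ by (2), and $|-\omega_l|=\omega_l$. In the remaining layers $j\le L$ take the coefficient $0$ and any index $b_j$. So $w_m\in V\subset W$. Hence $\delta w_m+\beta\in K$, and by symmetry $z_m\in y_0+tK$.

**Step 4: the preserved layers do not drop.** Let $j\le L$, $j\ne l$. If $c_j=0$, then $f_j(z_m)\ge0=f_j(y)$. If $j\in J$, then all other terms of $w_m$ belong to other layers, and biorthogonality gives $e^*_{j,c_j}(w_m)=e^*_{j,c_j}(w)$. Therefore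
$$e^*_{j,c_j}(z_m)=e^*_{j,c_j}\big(y_0-t(\delta w+\beta)\big)=e^*_{j,c_j}(y).$$
The function $\varphi_{j,c_j}$ depends on its argument only through this coordinate, so $f_j(z_m)\ge\varphi_{j,c_j}(z_m)=\varphi_{j,c_j}(y)=f_j(y)$.

**Step 5: layer $l$ gains almost $g$.** By biorthogonality $e^*_{l,m}(w_m)=-\omega_l$, so by (1), applied to the fixed vector $y_0-t\beta$, and by (3),
$$e^*_{l,m}(z_m)=t\delta\omega_l+e^*_{l,m}(y_0-t\beta)\ \longrightarrow\ t\delta\omega_l>\eta_l\qquad(m\to\infty).$$
So for all large $m$ the positive part in $\varphi_{l,m}(z_m)$ vanishes, and
$$f_l(z_m)\ge\varphi_{l,m}(z_m)=\kappa_l(1-2^{-m})=f_l(y)+g-2^{-m}\kappa_l .$$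

**Step 6: add up.** We compare the gain with the tail. For $j>L$ we use only $f_j(z_m)\ge0$ and $f_j(y)\le\kappa_j$. For all large $m$, Steps 4 and 5 and (4) give
$$f(z_m)\ \ge\ \sum_{j\le L}f_j(y)+g-2^{-m}\kappa_l\ \ge\ f(y)-\sum_{j>L}\kappa_j+g-2^{-m}\kappa_l\ >\ f(y)+\tfrac12g-2^{-m}\kappa_l .$$
The right side exceeds $f(y)$ as soon as $2^{-m}\kappa_l\le\frac12g$. So $f(z_m)>f(y)$ for large $m$, with $z_m\in y_0+tK$. Since $y\in y_0+tK$ was arbitrary, $f$ does not attain its supremum on $y_0+tK$. This proves Theorem 4, and with it Corollary 5. $\blacksquare$

The order of the choices matters: $y$ comes first, then $l$ (from $t$), then $g$ (from $y$ and $l$), then $L$ (from $g$), and $m$ last.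

For example, the question has a negative answer on $\ell_2$ under a norm $(1+\delta)$-equivalent to the Hilbert norm, for any $\delta>0$.

## Finite dimension characterized by proximal normals

*Proof of Theorem 6.*

**(1)⇒(2).** This is Proposition 2, which holds for every norm on a finite-dimensional space.

**(2)⇒(3).** A dense subset of a nonempty set is nonempty, and $\partial A\ne\emptyset$ because $X$ is connected.

**(3)⇒(1).** We show that if $\dim X=\infty$, then (3) fails. If $X$ is reflexive, Corollary 5 provides an equivalent norm and a closed set $A$, $\emptyset\ne A\ne X$, such that no point of $\partial A$ admits a proximal normal. If $X$ is not reflexive, James' theorem gives a $\phi\in X^*$ that does not attain its norm. By Proposition 3, already in the given norm, no point of $\partial H$ admits a proximal normal, where $H=\ker\phi$; it is a closed set with $\emptyset\ne H\ne X$. $\blacksquare$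

## Bounded sets, hypographs, and density among equivalent norms

The set $A$ of Corollary 5 may be unbounded, but it can be cut off.

**Proposition 10.** Let $A$ be as in Corollary 5, $a_0\in\partial A$, $R>\|a_0\|$ and $A_R=A\cap\{\|x\|\le R\}$. Then no $a\in\partial A_R$ with $\|a\|<R$ admits a proximal normal for $A_R$. In particular the points of $\partial A_R$ admitting a proximal normal are not dense in $\partial A_R$, although $A_R$ is bounded and closed.

*Proof.* We use Lemma 1 to shrink the contact ball until the cutoff is not felt. Suppose $a\in A_R$ with $\|a\|<R$ is nearest in $A_R$ to $x\notin A_R$, and let $x_\theta=a+\theta(x-a)$ with $0<\theta\le1$. By Lemma 1, the open ball $U_\theta$ of radius $\theta\|x-a\|$ about $x_\theta$ misses $A_R$. Each of its points has norm less than $\|a\|+2\theta\|x-a\|$, so for small $\theta$ the ball $U_\theta$ lies in $\{\|\cdot\|<R\}$ and therefore misses $A$. Since $x_\theta\in U_\theta$, we have $x_\theta\notin A$, and $a\in A$ is nearest in $A$ to $x_\theta$. This contradicts Corollary 5.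

For the last assertion, $a_0\in A_R$, and every neighborhood of $a_0$ contains points outside $A\supset A_R$; so $a_0\in\partial A_R$. The open set $\{\|\cdot\|<R\}$ contains $a_0$ but no point of $\partial A_R$ admitting a proximal normal. $\square$

The next example is the infinite-dimensional relative of the region we started with: the region below the graph of a Lipschitz function.

**Proposition 11.** Let $f$ and $\|\cdot\|$ be as in Theorem 4, and let $Z=\mathbb R\oplus_\infty(X,\|\cdot\|)$, that is, $\|(\tau,y)\|=\max\{|\tau|,\|y\|\}$. This space is reflexive, and the closed set $A=\{(\tau,y):\tau\le f(y)\}$ has no nearest point to any outside point.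

*Proof.* The space $Z$ is reflexive as a product of two reflexive spaces, and $A$ is closed since $f$ is continuous. Suppose $(\tau,y)\in A$ is nearest to $(\tau_0,y_0)\notin A$, at distance $t>0$. The open $t$-ball about $(\tau_0,y_0)$ misses $A$: if $\|u-y_0\|<t$ and $|\sigma-\tau_0|<t$, then $\sigma>f(u)$. Letting $\sigma\downarrow\tau_0-t$ gives $f(u)\le\tau_0-t$ on the open $t$-ball about $y_0$, and by continuity on the closed one. But $\|y-y_0\|\le t$ and $f(y)\ge\tau\ge\tau_0-t$. So $f$ attains its maximum over the closed $t$-ball about $y_0$ at $y$, contradicting Theorem 4. $\square$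

Finally, consider the choice of norm. On an infinite-dimensional reflexive space, Theorem 4 can be applied with any equivalent norm in the role of $|\cdot|$ and with any $\delta>0$. So the norms for which proximal normals can be completely absent, for a suitable closed set, are dense among the equivalent norms. In particular, the Kadec–Klee hypothesis in the Lau–Konyagin theorem cannot be dropped on any infinite-dimensional reflexive space.
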